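
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Reverse length-lexicographic numerals for automatic presentations of Presburger arithmetic}


\begin{abstract}
An automatic presentation of $(\mathbb N,+)$ names the natural numbers by the words of a regular language in such a way that a synchronous finite automaton can check addition. We prove that every automatic presentation of $(\mathbb N,+)$ is equivalent to one in which numerals are compared as usual numerals written with the least significant digit first are: by length, and then at the last position where they differ. This confirms a conjecture from~\cite{API}. The idea is to find, inside an arbitrary presentation, sets of cut points that play the role of the multiples of the powers of a base; the new digits count cut points. We also show that two letters suffice and one does not, that the numerals obtained have Dumont--Thomas form, that the results extend in a suitable form to expansions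 of $(\mathbb N,+)$, and that the analogous statement fails for $(\mathbb N,<,x\mapsto 2x)$.
\end{abstract}

\section{The problem and the result}

Write a natural number in binary with the least significant digit first and without trailing zeros, so that $0$ is the empty word and $6$ is $011$. A finite automaton that reads three such numerals in parallel can check whether $x+y=z$: it remembers the carry. Numerals are compared by a simple rule. The longer one is larger; of two numerals of the same length, the last position where they differ decides. The same is true in every base. Must every system of numerals in which automata can add be of this kind?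

To make this precise, we recall the definitions. An \emph{automatic presentation} of a countable relational structure $\mathfrak A=(A,R_1,\dots,R_k)$ is a bijection $\nu\colon D\to A$, where $D\subseteq\Gamma^*$ is a regular language over a finite alphabet $\Gamma$, such that for each relation $R_i$, of arity $r_i$, the relation
\[
\nu^{-1}(R_i)=\{(u_1,\dots,u_{r_i})\in D^{r_i}:(\nu(u_1),\dots,\nu(u_{r_i}))\in R_i\}
\]
is recognized by a synchronous multi-tape finite automaton. The words in $D$ are called \emph{numerals}. A function is treated as its graph; in particular $+$ is the relation $\{(x,y,z):x+y=z\}$.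

Two automatic presentations $\nu\colon D\to A$ and $\nu'\colon D'\to A$ are \emph{equivalent} if they make the same relations automatic: for every $r\ge1$ and every $S\subseteq A^r$, the relation $\nu^{-1}(S)$ is recognized by a synchronous automaton if and only if $\nu'^{-1}(S)$ is.

Fix a linear order on $\Gamma$. The \emph{reverse length-lexicographic order} on $\Gamma^*$ is defined by $u\prec v$ if $|u|<|v|$, or if $|u|=|v|$ and the reversal of $u$ precedes the reversal of $v$ lexicographically. We call a presentation $\nu\colon D\to\mathbb N$ \emph{ordered} if, for some linear order on the alphabet,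
\[
\nu(u)<\nu(v)\iff u\prec v\qquad\text{for all }u,v\in D .
\]

Presentations need not be ordered. In base $-2$, again with the least significant digit first, the numbers $2,3,4$ are $011$, $111$, $001$. Here $2<3$ forces the letter order $0<1$, while $2<4$ forces $1<0$. But base $-2$ is an automatic presentation equivalent to base $2$ (Example~\ref{ex:neg}), so it is only a disguise of an ordered one. Conjecture 4.3.6 of~\cite{API} says that this is always so: every automatic presentation of Presburger arithmetic is equivalent to an ordered one. We prove it.

\begin{theorem}\label{thm:main}
Let $\nu_0\colon D_0\to\mathbb N$ be an automatic presentation of $(\mathbb N,+)$. There are $B\in\mathbb N$, a regular language $D'\subseteq\{0,\dots,B-1\}^*$ and a bijection $\nu'\colon D'\to\mathbb N$ such that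
\begin{itemize}
\item the map $\nu'^{-1}\circ\nu_0\colon D_0\to D'$ has a graph recognized by a synchronous automaton, so that $\nu'$ is an automatic presentation of $(\mathbb N,+)$ equivalent to $\nu_0$;
\item $\nu'(u)<\nu'(v)\iff u\prec v$ for all $u,v\in D'$, where digits are ordered $0<1<\dots<B-1$.
\end{itemize}
\end{theorem}

\paragraph{The idea.} In base $b$, the $j$-th digit of $x$ can be found without any formula for values. Let $M_j$ be the set of multiples of $b^j$, and round $x$ down to its predecessor $\lambda_j(x)$ in $M_j$. Then the $j$-th digit, counted from $1$, is the number of elements of $M_{j-1}$ in the interval $(\lambda_j(x),x]$. This recipe does not depend on a base. It works for any decreasing sequence $\mathbb N=M_0\supseteq M_1\supseteq\cdots$ of sets containing $0$ that can be recognized uniformly by an automaton, provided that every $x$ is eventually rounded down to $0$ and that only boundedly many elements of $M_{j-1}$ are met on the way from $\lambda_j(x)$ up to $x$. The numerals it produces are ordered by construction (Section~\ref{sec:cuts}). An arbitrary presentation comes with no base and no weights. What it does offer is the tail of a numeral after its first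 $j$ letters. We let $M_j$ consist of the numbers $x$ that are locally the first to carry their tail (Section~\ref{sec:tails} explains this on two examples). That these sets have the right density is the heart of the proof, and it is here that the addition automaton is used (Sections~\ref{sec:adder} and~\ref{sec:proof}). Section~\ref{sec:more} contains refinements, and Section~\ref{sec:weak} shows that order and doubling alone do not suffice.

\section{Conventions and three tools}

We call a relation on words \emph{regular} if it is recognized by a synchronous automaton, that is, if the language of its convolutions is regular. The convolution $\mathrm{conv}(u_1,\dots,u_r)$ is the word of columns obtained by writing $u_1,\dots,u_r$ below each other, left-aligned, and filling the shorter words at the end with a padding symbol up to the length of the longest. We use the following standard facts.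

\medskip\noindent
\textbf{(FO)} \emph{Every relation that is first-order definable from regular relations, with variables ranging over regular languages, is regular} (B\"uchi; Hodgson; Khoussainov--Nerode; Blumensath--Gr\"adel). We let integers $j\ge0$ appear in such definitions as the words $1^j$. The relations $|u|\le|v|$, $|u|=|v|+1$ and ``the letter of $w$ at position $j$ is $a$'' (between $w$ and $1^j$) are regular and are used freely.

\medskip\noindent
\textbf{(EQ)} \emph{Let $\nu\colon D\to A$ be an automatic presentation and $\theta\colon D\to D'$ a bijection with regular graph. Then $\nu\circ\theta^{-1}\colon D'\to A$ is an automatic presentation equivalent to $\nu$.} Indeed $D'$ is a projection of the graph, hence regular, and for $S\subseteq A^r$ the two preimages of $S$, in $D$ and in $D'$, are first-order definable from each other with the help of the graph of $\theta$.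

\medskip\noindent
\textbf{(LEN)} \emph{If $f\colon D\to D'$ is a map between regular languages and its graph is regular, then there is a constant $c$ such that $|f(u)|\le|u|+c$ for all $u\in D$.} Let $c$ be the number of states of an automaton for the graph. If $|f(u)|>|u|+c$, a state repeats while the automaton reads $\mathrm{conv}(u,f(u))$ beyond position $|u|$. Pumping there gives infinitely many $v$ with $(u,v)$ accepted, although $f(u)$ is unique.

\medskip
In every automatic presentation of $(\mathbb N,+)$ the order is regular, since $x\le y\iff\exists d\,(x+d=y)$. Once a presentation is fixed, we identify numbers with their numerals and write $|x|$ for the length of the numeral of $x$. Intervals are intervals in $\mathbb N$.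

\section{Digits from cut points}\label{sec:cuts}

In this section $\nu\colon D\to\mathbb N$ is an automatic presentation of $(\mathbb N,<)$. Addition is not needed yet. We axiomatize the sets $M_j$ of the introduction and show that the digits they define give ordered numerals.

\begin{definition}\label{def:cut}
A \emph{cut system} for $\nu$ is a sequence $(M_j)_{j\ge0}$ of subsets of $\mathbb N$ for which the following hold. Here $\lambda_j(x)=\max(M_j\cap[0,x])$, which exists by (C1).
\begin{itemize}
\item[(C1)] $M_0=\mathbb N$, and $0\in M_{j+1}\subseteq M_j$ for all $j$.
\item[(C2)] For every $x$ there is $j$ with $\lambda_j(x)=0$.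
\item[(C3)] There is $B\in\mathbb N$ such that for all $j\ge1$ and all $x$ the number
\[
\delta_j(x)=\#\bigl(M_{j-1}\cap(\lambda_j(x),x]\bigr)
\]
is at most $B-1$.
\item[(C4)] The relation $\{(x,1^j):x\in M_j\}$ is regular.
\end{itemize}
\end{definition}

The map $\lambda_j$ is nondecreasing, it fixes the elements of $M_j$, and $\lambda_0(x)=x$. For $i\ge j$ we have $\lambda_i(x)\in M_i\subseteq M_j$, hence $\lambda_i(x)\le\lambda_j(x)\le x$. So $\lambda_i(x)$, the largest element of $M_i$ not exceeding $x$, is already at most $\lambda_j(x)$, and
\begin{equation}\label{eq:tower}
\lambda_i(\lambda_j(x))=\lambda_i(x)\qquad(i\ge j).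
\end{equation}
Also, $\lambda_j(x)=0$ implies $\lambda_i(x)=0$ for all $i\ge j$. Since no element of $M_{j-1}$ lies in $(\lambda_{j-1}(x),x]$,
\begin{equation}\label{eq:digit}
\delta_j(x)=\#\bigl(M_{j-1}\cap(\lambda_j(x),\lambda_{j-1}(x)]\bigr).
\end{equation}
By nestedness $\lambda_j(x)$ itself lies in $M_{j-1}$. Hence \eqref{eq:digit} says:
\begin{equation}\label{eq:step}
\begin{minipage}{0.82\textwidth}
$\lambda_{j-1}(x)$ is the $\delta_j(x)$-th element of $M_{j-1}$ after $\lambda_j(x)$, and it is $\lambda_j(x)$ if $\delta_j(x)=0$. So for a given value of $\lambda_j(x)$, the digit $\delta_j(x)$ determines $\lambda_{j-1}(x)$, in a strictly increasing manner.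
\end{minipage}
\end{equation}
Thus the digits of $x$, read from high $j$ to low $j$, lead from $0$ up to $x=\lambda_0(x)$. Put
\[
h(x)=\min\{j:\lambda_j(x)=0\},\qquad w(x)=\delta_1(x)\delta_2(x)\cdots\delta_{h(x)}(x)\in\{0,\dots,B-1\}^* .
\]

\begin{proposition}\label{prop:cuts}
Let $(M_j)$ be a cut system for $\nu$, and let $D'=\{w(x):x\in\mathbb N\}$. Then $x<y\iff w(x)\prec w(y)$, where digits are ordered $0<1<\dots<B-1$, and $x\mapsto w(x)$, as a map from $D$ to $D'$, is a bijection with regular graph.
\end{proposition}

\begin{proof}
\emph{Order.} Let $x<y$. Since $\lambda_j(y)=0$ implies $\lambda_j(x)=0$, we have $h(x)\le h(y)$. If $h(x)<h(y)$, then $|w(x)|<|w(y)|$ and $w(x)\prec w(y)$. Let $h(x)=h(y)=n$. Then $\lambda_n(x)=\lambda_n(y)=0$, while $\lambda_0(x)=x\ne y=\lambda_0(y)$; so $n\ge1$. Let $j\in\{1,\dots,n\}$ be maximal with $\lambda_{j-1}(x)\ne\lambda_{j-1}(y)$. Then $\lambda_i(x)=\lambda_i(y)$ for $j\le i\le n$. So $\delta_i(x)=\delta_i(y)$ for $j<i\le n$ by \eqref{eq:digit}. Moreover $\lambda_j(x)=\lambda_j(y)$ and, by monotonicity, $\lambda_{j-1}(x)<\lambda_{j-1}(y)$, so $\delta_j(x)<\delta_j(y)$ by \eqref{eq:step}. Hence $w(x)\prec w(y)$. As $<$ and $\prec$ are linear orders,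 $w$ is injective and $x<y\iff w(x)\prec w(y)$.

\emph{Regularity.} The relation $y=\lambda_j(x)$ between $x,y,1^j$ is first-order definable from $<$ and $\{(x,1^j):x\in M_j\}$, hence regular by (FO). So is, for each fixed $i<B$, the relation $\delta_j(x)=i$ between $x$ and $1^j$, $j\ge1$: there are exactly $i$ elements of $M_{j-1}$ in $(\lambda_j(x),x]$. The relation $h(x)=j$ says that $\lambda_j(x)=0$ and that $j=0$ or $\lambda_{j-1}(x)\ne0$; it is regular as well. Consequently the graph
\[
\Bigl\{(x,w):|w|=h(x)\ \wedge\ \forall j\,\Bigl(1\le j\le|w|\to\bigwedge_{i<B}\bigl(w_j=i\leftrightarrow\delta_j(x)=i\bigr)\Bigr)\Bigr\},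
\]
where $w$ ranges over $\{0,\dots,B-1\}^*$ and $w_j$ is its $j$-th letter, is regular by (FO).
\end{proof}

By (EQ), a presentation with a cut system is equivalent to an ordered one. Theorem~\ref{thm:main} is therefore reduced to finding a cut system, for a presentation into which the given one can be translated by a bijection with regular graph.

\section{Where to cut: tails of numerals}\label{sec:tails}

\subsection{Normalization}

\begin{lemma}\label{lem:norm}
Every automatic presentation of $(\mathbb N,+)$ can be translated, by a bijection with regular graph, into an automatic presentation with $|0|=0$ and $x\le y\Rightarrow|x|\le|y|$.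
\end{lemma}

\begin{proof}
If $\varepsilon$ is not a numeral, replace the numeral of $0$ by $\varepsilon$; otherwise swap the numeral of $0$ with $\varepsilon$. This changes at most two numerals, so the translation has a regular graph. Next let $L(x)=\max_{y\le x}|y|$ and replace the numeral $u$ of $x$ by $u\#^{L(x)-|u|}$, where $\#$ is a new letter. This is injective. A pair $(u,v)$, where $u$ is the numeral of $x$, belongs to the graph if and only if $v\in u\#^*$, some $y\le x$ has $|y|=|v|$, and all $y\le x$ have $|y|\le|v|$; so the graph is regular by (FO). The numeral of $0$ is still empty, and the new length of $x$ is $L(x)$, which is nondecreasing. By (EQ) both steps give automatic presentations, and regular graphs are closed under composition.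
\end{proof}

We call such a presentation \emph{normalized}. Fix a normalized presentation $\nu\colon D\to\mathbb N$, $D\subseteq\Gamma^*$, and let $N_j=\#\{x:|x|\le j\}$. Then $N_j\ge1$, and since lengths are nondecreasing,
\begin{equation}\label{eq:N}
|x|\le j\iff x<N_j .
\end{equation}
So the automaton-theoretic condition $|x|\le j$ means that $x$ is small at the scale $N_j$.

For $j\ge0$ let $\mathrm{pre}_j(x)$ be the word of the first $\min(j,|x|)$ letters of $x$ and $\mathrm{suf}_j(x)$ the rest, the \emph{tail}. Write
\[
x\sim_jy\iff\mathrm{suf}_j(x)=\mathrm{suf}_j(y).
\]
This is an equivalence relation, $\sim_0$ is equality, and $x\sim_jy$ implies $x\sim_{j+1}y$. All $x<N_j$ are $\sim_j$-equivalent, having empty tail. The relation $\{(x,y,1^j):x\sim_jy\}$ is regular.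

In base $b$, with the least significant digit first, we have $N_j=b^j$, and $x\sim_jy$ means $\lfloor x/b^j\rfloor=\lfloor y/b^j\rfloor$. The classes are intervals, and their first elements are the multiples of $b^j$. This suggests cutting at first elements of classes. Let us try this where the given digits are misleading.

\subsection{A negative base}

\begin{example}\label{ex:neg}
Consider base $-2$. The numerals are $\varepsilon$ and the words $u=u_1\cdots u_n\in\{0,1\}^*$ of odd length with $u_n=1$; the value of $u$ is $\sum_iu_i(-2)^{i-1}$. Let $n=2k+1$, and let $e$ arise from $u$ by flipping the letters at even positions. As $u_i=1-e_i$ for even $i$, the value of $u$ is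
\[
\sum_ie_i2^{i-1}-c_k,\qquad c_k=\sum_{i\le 2k,\ i\text{ even}}2^{i-1}.
\]
The words $e$ that occur are all words of length $2k+1$ ending in $1$, so the sum takes each value in $[4^k,2\cdot4^k)$ once. Hence the numerals of length $2k+1$ denote the elements of $[4^k-c_k,\,2\cdot4^k-c_k)$, each once. Since $c_{k+1}=c_k+2\cdot4^k$, the right end $2\cdot 4^k-c_k$ equals $4^{k+1}-c_{k+1}$, and since $4^0-c_0=1$, these intervals tile $[1,\infty)$. So every number has exactly one numeral, the system is normalized, and $N_0=1$, $N_{2k+1}=N_{2k+2}=2\cdot4^k-c_k$; that is, $N_1=N_2=2$, $N_3=N_4=6$, $N_5=N_6=22$, and so on.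

This is an automatic presentation of $(\mathbb N,+)$ equivalent to binary. Indeed $c_k$ has binary numeral $(01)^k$, least significant digit first. The map from the binary numeral of $x>0$ to $e$ is given by ``the number with binary numeral $e$ equals $x+c_k$, where $|e|=2k+1$'' and has a regular graph by (FO). Flipping letters at even positions also has a regular graph, and (EQ) applies.

\emph{The classes.} A nonempty tail $\mathrm{suf}_j(x)$ contains the last letter, and the $j$ letters in front of the tail are arbitrary. By the flipping computation, their contribution $\sum_{i\le j}u_i(-2)^{i-1}$ runs once through an interval of $2^j$ integers. So the $\sim_j$-classes are the interval $[0,N_j)$ and intervals of $2^j$ elements, which tile $[N_j,\infty)$. The set of first elements is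
\[
M_j=\{0\}\cup\{N_j+2^jm:m\ge0\}.
\]
\emph{The digits.} A class of $\sim_j$ with nonempty tail splits into two classes of $\sim_{j-1}$, according to the letter $u_j$. If $j$ is odd, the part with $u_j=0$ comes first; if $j$ is even, the part with $u_j=1$ does. The class $[0,N_j)$ with empty tail is $[0,N_{j-1})$, followed, if $j$ is odd, by the numerals of length $j$, which form one $\sim_{j-1}$-class with tail $1$. So for $j\le|x|$ the number $\delta_j(x)$ of elements of $M_{j-1}$ in $(\lambda_j(x),x]$ is $u_j$ for odd $j$ and $1-u_j$ for even $j$, and $\delta_j(x)=0$ for $j>|x|$. In other words $w(x)=e$: the recipe of Section~\ref{sec:cuts} has found, without being told, that every second letter must be flipped. Figure~\ref{fig:neg} shows $x=17$, with base $-2$ numeral $10001$ and $w(17)=11011$.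
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.52cm,y=0.6cm]
\foreach \j in {0,1,2,3,4,5} {
  \draw[gray!60] (0,-\j) -- (21.5,-\j);
  \node[left] at (-0.5,-\j) {$M_{\j}$};
}
\draw[dashed] (17,0.6) -- (17,-5.3);
\foreach \a in {0,1,2,3,4,5,6,7,8,9,10,11,12,13,14,15,16,17,18,19,20,21} \fill (\a,0) circle (1.6pt);
\foreach \a in {0,2,4,6,8,10,12,14,16,18,20} \fill (\a,-1) circle (1.6pt);
\foreach \a in {0,2,6,10,14,18} \fill (\a,-2) circle (1.6pt);
\foreach \a in {0,6,14} \fill (\a,-3) circle (1.6pt);
\foreach \a in {0,6} \fill (\a,-4) circle (1.6pt);
\fill (0,-5) circle (1.6pt);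
\draw (17,0) circle (4pt);
\draw (16,-1) circle (4pt);
\draw (14,-2) circle (4pt);
\draw (14,-3) circle (4pt);
\draw (6,-4) circle (4pt);
\draw (0,-5) circle (4pt);
\foreach \a in {0,2,6,14,17} \node[below] at (\a,-5.3) {\small $\a$};
\end{tikzpicture}
\caption{The cut points $M_0\supseteq\dots\supseteq M_5$ of base $-2$ in $[0,22)$. Circles mark $\lambda_j(17)$, the last point of $M_j$ not exceeding $17$. The digit $\delta_j(17)$ is the number of points of row $M_{j-1}$ to the right of the circled value of row $M_j$ and not to the right of $17$. For $j=1,\dots,5$ it is $1,1,0,1,1$.}
\label{fig:neg}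
\end{figure}

\subsection{A hidden digit}

In base $-2$ the classes are intervals. In general they are not, and then first elements of classes can be the wrong choice.

\begin{example}\label{ex:hidden}
Take a binary numeral $u_1\cdots u_n$ with $n\ge3$, least significant digit first. Replace its first letter by the pair $(u_1,u_{n-1})$, viewed as a new letter, and its letter at position $n-1$ by $0$. Leave the numerals of $0,1,2,3$ unchanged. This translation is injective, and its graph is regular: an automaton remembers the second component of the pair and checks it at position $n-1$. So we have a normalized presentation equivalent to binary, with $N_j=2^j$.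

For $n\ge3$ and $1\le j\le n-2$ the tail $\mathrm{suf}_j(x)$ of a number $x$ of length $n$ does not tell the second highest bit. The $\sim_j$-class of $x$ is $[c,c+2^j)\cup[c+2^{n-2},c+2^{n-2}+2^j)$ for some multiple $c$ of $2^j$ in $[2^{n-1},3\cdot2^{n-2})$. Hence $[3\cdot2^{n-2},2^n)$ contains no first element of a $\sim_1$-class. If $M_1$ were the set of these first elements, we would have $\delta_1(2^n-1)\ge2^{n-2}$ for all $n\ge3$, and (C3) would fail.
\end{example}

The remedy is to look for earlier members of the class only within distance less than $N_j$, that is, at distances $d$ with $|d|\le j$. We therefore put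
\begin{equation}\label{eq:M}
M_j=\{x:\text{there is no }y<x\text{ with }y\sim_jx\text{ and }|x-y|\le j\}.
\end{equation}
Here and below $|x-y|$ is the length of the numeral of the number $x-y$. In Example~\ref{ex:hidden} this makes $M_1$ the set of even numbers other than $6$; the exception is due to the class $\{4,5,6,7\}$. In Example~\ref{ex:neg} the sets $M_j$ remain the sets of first elements of classes: if $j\ge1$ and $x$ is not the first element of its class, then $x-1$ is in the class and $|1|=1\le j$.

The definition has two built-in virtues. It is first-order, so the sets are uniformly regular; here the difference $x-y$ is used, hence addition. And both conditions on $y$ become weaker as $j$ grows, so the sets are nested. What remains to be proved, apart from easy points, is (C3). For this we need to know that $M_j$ is not too dense (few classes meet a short interval) and not too sparse (a class cannot be spread over many distant places).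

\section{What the addition automaton says about tails}\label{sec:adder}

The presentation $\nu\colon D\to\mathbb N$ remains normalized. The first fact concerns only the regular language $D$; it replaces the equation $b^{j+1}=b\cdot b^j$.

\begin{lemma}\label{lem:growth}
There is an integer $C\ge1$ with $N_{j+1}\le C\,N_j$ for all $j\ge0$.
\end{lemma}

\begin{proof}
Let $m$ be the number of states of a deterministic automaton for $D$. Let $j\ge m$ and write each $v\in D$ of length $j+1$ as $v=pr$ with $|p|=j-m$ and $|r|=m+1$. From the state reached after $p$ some accepting state is reachable, hence reachable by a word of length at most $m$. For each such $p$ fix a word $r'$ with $|r'|\le m$ and $pr'\in D$; then $|pr'|\le j$. The pair $(pr',r)$ determines $v$, because $p$ is the prefix of $pr'$ of length $j-m$. So there are at most $|\Gamma|^{m+1}N_j$ words $v$, and $N_{j+1}\le(1+|\Gamma|^{m+1})N_j$. For $j<m$ we have $N_{j+1}\le\sum_{i\le m}|\Gamma|^i$ and $N_j\ge1$.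
\end{proof}

Let $\mathcal A$ be a complete deterministic automaton, with state set $Q$, for the relation $\{(x,d,y):x+d=y\}$ in the presentation $\nu$. It accepts only convolutions of words in $D$. After $j$ columns it has reduced the beginnings of the three numerals to one of $|Q|$ states, a generalized carry. If two computations have the same carry, we may combine the beginning of one with the end of the other. The only obstacle is that a tail must not be attached to a word that is too short.

\begin{lemma}[Gluing]\label{lem:glue}
Let $\mathcal A$ accept $\mathrm{conv}(u_1,u_2,u_3)$ and $\mathrm{conv}(v_1,v_2,v_3)$, both of length at least $j$, and suppose that it is in the same state after the first $j$ columns of each. Suppose further that for each $i$ we have $\mathrm{suf}_j(v_i)=\varepsilon$ or $|u_i|\ge j$. Then the words $z_i=\mathrm{pre}_j(u_i)\,\mathrm{suf}_j(v_i)$ are numerals, and $z_1+z_2=z_3$.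
\end{lemma}

\begin{proof}
Follow the first $j$ columns of the first convolution by the remaining columns of the second. If $|u_i|\ge j$, the $i$-th track consists of $\mathrm{pre}_j(u_i)$ without padding, then $\mathrm{suf}_j(v_i)$, then padding. Otherwise $\mathrm{suf}_j(v_i)=\varepsilon$, and the track is $\mathrm{pre}_j(u_i)$ followed by padding. No column consists of padding only. So the result is $\mathrm{conv}(z_1,z_2,z_3)$, and $\mathcal A$ accepts it.
\end{proof}

The two lemmas that follow apply this in two ways. In both, gluing changes at most one of the three numbers; that number is then determined by the other two, so it was not changed after all, and this says that two tails agree. First we fix $x$ and vary a small $d$: the numbers $x+d$ have only boundedly many different tails.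

\begin{lemma}\label{lem:few}
Let $q=|Q|+1$. Every interval $[x,x+N_j)$ meets at most $q$ classes of $\sim_j$.
\end{lemma}

\begin{proof}
The elements $y$ with $|y|\le j$ lie in one class. Let $y=x+d$ and $y'=x+d'$ be elements of the interval with $|y|,|y'|>j$, and suppose that $\mathcal A$ is in the same state after $j$ columns of $\mathrm{conv}(x,d,y)$ and of $\mathrm{conv}(x,d',y')$. Since $d,d'<N_j$, we have $|d|,|d'|\le j$. The gluing conditions hold: either $\mathrm{suf}_j(x)=\varepsilon$ or $|x|>j$; further $\mathrm{suf}_j(d')=\varepsilon$; and $|y|>j$. Gluing yields the triple $(x,\,d,\,\mathrm{pre}_j(y)\,\mathrm{suf}_j(y'))$. Its third word is therefore $x+d=y$, so $\mathrm{suf}_j(y)=\mathrm{suf}_j(y')$. Hence the elements with $|y|>j$ lie in at most $|Q|$ classes.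
\end{proof}

Conversely, we now fix a tail and ask how far apart its carriers can be. Example~\ref{ex:hidden} shows that a class may fall into distant clusters. We bound their number. Gluing will show that certain differences have the same tail, hence the same length. If many numbers in a row have pairwise differences of one and the same length, then one of these differences is a sum of many others, which contradicts Lemma~\ref{lem:growth}. Ramsey's theorem supplies the situation.

\begin{lemma}\label{lem:spread}
There is a constant $R\ge1$ such that for all $j$: if $x_1<\dots<x_m$ lie in one $\sim_j$-class and $x_{i+1}-x_i\ge N_j$ for all $i<m$, then $m<R$.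
\end{lemma}

\begin{proof}
By Ramsey's theorem choose $R$ such that every coloring of the pairs from an $R$-element set with $|Q|$ colors has a homogeneous set of $C+1$ elements, where $C$ is as in Lemma~\ref{lem:growth}. Suppose $m\ge R$. For $i<k$ let $d_{ik}=x_k-x_i$. Then $d_{ik}\ge N_j$, so $|d_{ik}|>j$ by \eqref{eq:N}. Color $\{i,k\}$ by the state of $\mathcal A$ after $j$ columns of $\mathrm{conv}(x_i,d_{ik},x_k)$, and let $i_0<\dots<i_C$ be homogeneous.

Let $i<k$ and $i'<k'$ be two pairs of these indices. All $x$'s have the same tail $\mathrm{suf}_j$, and if it is nonempty, all of them have length greater than $j$; moreover $|d_{ik}|>j$. So $(x_i,d_{ik},x_k)$ and $(x_{i'},d_{i'k'},x_{k'})$ can be glued. Since $x_i\sim_jx_{i'}$ and $x_k\sim_jx_{k'}$, the result is $(x_i,\ \mathrm{pre}_j(d_{ik})\,\mathrm{suf}_j(d_{i'k'}),\ x_k)$. The middle word must be $x_k-x_i=d_{ik}$, so $\mathrm{suf}_j(d_{ik})=\mathrm{suf}_j(d_{i'k'})$. As all these differences are longer than $j$, they have a common length $l>j$. By \eqref{eq:N} they lie in $[N_{l-1},N_l)$. But then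
\[
N_l>d_{i_0i_C}=\sum_{t=1}^{C}d_{i_{t-1}i_t}\ge C\,N_{l-1}\ge N_l,
\]
a contradiction.
\end{proof}

\section{The cut system and the proof of Theorem \ref{thm:main}}\label{sec:proof}

With $\nu$ normalized, let $M_j$ be defined by \eqref{eq:M}, and let $C$, $q$, $R$ be the constants of Lemmas~\ref{lem:growth}, \ref{lem:few} and~\ref{lem:spread}.

\begin{lemma}\label{lem:M}
Let $j\ge0$.
\begin{enumerate}
\item[(1)] $M_0=\mathbb N$, $0\in M_j$, $M_{j+1}\subseteq M_j$, and $M_j\cap[0,N_j)=\{0\}$.
\item[(2)] Any $N_j$ consecutive natural numbers contain at most $q$ elements of $M_j$.
\item[(3)] For every $x$ there is $y\in M_j$ with $x-2RN_j<y\le x$.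
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Since $\sim_0$ is equality, $M_0=\mathbb N$; clearly $0\in M_j$. If some $y$ witnesses $x\notin M_j$, then $y\sim_{j+1}x$ and $|x-y|\le j+1$, so $y$ also witnesses $x\notin M_{j+1}$. If $0<x<N_j$, then $0\sim_jx$ and $|x-0|\le j$, so $x\notin M_j$.

(2) If $y<x$ are elements of $M_j$ among $N_j$ consecutive numbers, then $x-y<N_j$, that is, $|x-y|\le j$. As $x\in M_j$, they are not $\sim_j$-equivalent. So each class contributes at most one element, and Lemma~\ref{lem:few} applies.

(3) We walk down from $x$ inside its class, in steps that are as long as possible but shorter than $N_j$. Let $y_0=x$. As long as $y_i\notin M_j$, let $y_{i+1}$ be the least $y<y_i$ with $y\sim_jy_i$ and $|y_i-y|\le j$. The walk stops at some $y_t\in M_j$. All $y_i$ lie in one class, and $y_i-y_{i+1}<N_j$. Two consecutive steps together have length at least $N_j$: since $y_{i+2}<y_{i+1}$ and $y_{i+2}\sim_jy_i$, the choice of $y_{i+1}$ as the least candidate implies $|y_i-y_{i+2}|>j$, that is, $y_i-y_{i+2}\ge N_j$. So the $\lfloor t/2\rfloor+1$ numbers $y_0>y_2>y_4>\cdots$, in increasing order, are as in Lemma~\ref{lem:spread}. Hence $\lfloor t/2\rfloor+1<R$, so $t<2R$ and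 $x-y_t\le tN_j<2RN_j$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\nu$ be a normalized presentation obtained from $\nu_0$ by Lemma~\ref{lem:norm}. We check that the sets $M_j$ form a cut system. (C1) is in Lemma~\ref{lem:M}(1). For (C2), if $j=|x|$, then $x<N_j$ and $M_j\cap[0,x]=\{0\}$, so $\lambda_j(x)=0$. For (C3), let $j\ge1$. By Lemma~\ref{lem:M}(3) the interval $(\lambda_j(x),x]$ contains fewer than $2RN_j\le2RC\,N_{j-1}$ numbers, so it is covered by $2RC$ blocks of $N_{j-1}$ consecutive numbers, and Lemma~\ref{lem:M}(2), applied to $M_{j-1}$, gives
\[
\delta_j(x)\le2RCq=:B-1 .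
\]
For (C4), $x\in M_j$ is expressed in first-order logic by \eqref{eq:M}, where $|x-y|\le j$ means that some $d$ satisfies $y+d=x$ and $|d|\le j$; so (FO) applies.

By Proposition~\ref{prop:cuts} the map $w\colon D\to D'$ is a bijection with regular graph. By (EQ), $D'$ is regular, and $\nu'=\nu\circ w^{-1}\colon D'\to\mathbb N$ is an automatic presentation of $(\mathbb N,+)$ equivalent to $\nu$ and hence to $\nu_0$. The proposition also gives $\nu'(u)<\nu'(v)\iff u\prec v$. The translation from $\nu_0$ to $\nu'$ is a composition of bijections with regular graphs, so its graph is regular.
\end{proof}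

Thus Conjecture 4.3.6 of~\cite{API} is true.

\section{Refinements}\label{sec:more}

\subsection{Two letters}

For an infinite regular $L\subseteq\{0,1\}^*$ let $r_L\colon L\to\mathbb N$, $r_L(u)=\#\{v\in L:v\prec u\}$, be its rank map, where $0<1$. It is a bijection, since $L$ is infinite and contains finitely many words of each length.

\begin{theorem}\label{thm:binary}
\begin{enumerate}
\item[(i)] Every automatic presentation of $(\mathbb N,+)$ is equivalent to one over $\{0,1\}$ with numerals in reverse length-lexicographic order.
\item[(ii)] A one-letter alphabet is impossible for such an ordered presentation.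
\item[(iii)] Up to equivalence, the automatic presentations of $(\mathbb N,+)$ are exactly the rank maps $r_L$ of those infinite regular $L\subseteq\{0,1\}^*$ for which $r_L^{-1}(+)$ is regular.
\end{enumerate}
\end{theorem}

\begin{proof}
(i) Take $\nu'\colon D'\to\mathbb N$ from Theorem~\ref{thm:main}, choose $k\ge1$ with $2^k\ge B$, and let $\varphi$ be the homomorphism that sends each digit to its $k$-bit binary expansion, least significant bit first. It multiplies lengths by $k$, and the reversal of $\varphi(u)$ is obtained from the reversal of $u$ by replacing each digit by its $k$-bit expansion with the most significant bit first. These expansions are ordered lexicographically as the digits are. Hence $u\prec v\iff\varphi(u)\prec\varphi(v)$, where $0<1$.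

For $k\ge2$ the graph of $\varphi$ on $D'$ is not regular, by (LEN), so (EQ) does not apply. Instead we compare regularity directly. Let $\hat\varphi$ be the homomorphism that applies $\varphi$ to each entry of a column, turning one column into $k$ columns and the padding symbol into $k$ padding symbols. It is injective, and $\hat\varphi(\mathrm{conv}(u_1,\dots,u_r))=\mathrm{conv}(\varphi(u_1),\dots,\varphi(u_r))$. So for a relation $S$ on $D'$ the convolution language of $\varphi(S)$ is the image under $\hat\varphi$ of that of $S$, and the latter is the inverse image of the former. Since regular languages are closed under homomorphic images and inverse images, $S$ is regular if and only if $\varphi(S)$ is. Thus $\nu'\circ\varphi^{-1}$, defined on $\varphi(D')$, is an automatic presentation equivalent to $\nu'$, and it is ordered.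

(ii) In an ordered presentation over one letter, length is strictly increasing in the number, so $|x|\ge x$. By (LEN), applied to $x\mapsto x+x$, there is $c$ with $|2x|\le|x|+c$. So $2^n\le|2^n|\le|1|+cn$ for all $n$, which is false.

(iii) By (i) and its proof, every automatic presentation of $(\mathbb N,+)$ is equivalent to an ordered one $\mu\colon L\to\mathbb N$ over $\{0,1\}$ with $0<1$. Since $\mu(u)$ is the number of $v\in L$ with $\mu(v)<\mu(u)$, that is, with $v\prec u$, we have $\mu=r_L$. Conversely, a map $r_L$ as described is an automatic presentation of $(\mathbb N,+)$ by definition.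
\end{proof}

\subsection{The value of a numeral}

The next theorem describes the numerals that our construction produces. Padding with zeros is harmless; lowering a digit and clearing those before it gives a numeral again, up to trailing zeros; and the value is a sum of contributions of single digits, each of which depends on the later digits only through the state of a finite automaton.

\begin{theorem}[Dumont--Thomas form]\label{thm:DT}
Let $\nu'\colon D'\to\mathbb N$ be the presentation constructed from $\nu_0$ in Section~\ref{sec:proof}, and let $\Sigma=\{0,\dots,B-1\}$.
\begin{enumerate}
\item[(a)] $\varepsilon$ denotes $0$, and no $w\in D'$ ends in $0$. So $\prec$ on $D'$ is comparison of the $0$-padded digit sequences at the largest position where they differ.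
\item[(b)] If $w_1\cdots w_n\in D'$, $1\le j\le n$ and $0\le d\le w_j$, then $0^{j-1}d\,w_{j+1}\cdots w_n\in D'0^*$.
\item[(c)] For $w=w_1\cdots w_n\in D'$,
\[
\nu'(w)=\sum_{j=1}^n\ \sum_{d<w_j}\#\{p\in\Sigma^{j-1}:p\,d\,w_{j+1}\cdots w_n\in D'0^*\}.
\]
Hence, for a complete deterministic automaton recognizing the reversal of $D'0^*$,
\[
\nu'(w)=\sum_{j=1}^n\ \sum_{d<w_j}G_{j-1}(r_j\cdot d),
\]
where $r_j$ is the state after reading $w_n\cdots w_{j+1}$, $r_j\cdot d$ is the state to which $d$ leads from $r_j$, and $G_i(r)$ is the number of words of length $i$ accepted from the state $r$. For each $r$ the sequence $G_i(r)$ satisfies a linear recurrence in $i$ with constant integer coefficients.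
\item[(d)] The difference $\bigl||w(x)|-|\nu_0^{-1}(x)|\bigr|$ is bounded.
\end{enumerate}
\end{theorem}

\begin{proof}
(a) We have $h(0)=0$, so $w(0)=\varepsilon$. If $n=h(x)\ge1$, then $\lambda_n(x)=0<\lambda_{n-1}(x)\in M_{n-1}$, so $\delta_n(x)\ge1$. For $i>n$ we have $\lambda_{i-1}(x)=\lambda_i(x)=0$, so $\delta_i(x)=0$ by \eqref{eq:digit}. Thus $w(x)$ does not end in $0$, and the sequence $(\delta_i(x))_{i\ge1}$ is $w(x)$ followed by zeros.

(b) Let $w_1\cdots w_n=w(x)$. Let $y$ be the $d$-th element of $M_{j-1}$ after $\lambda_j(x)$, or $y=\lambda_j(x)$ if $d=0$. Since $d\le\delta_j(x)$, this $y$ exists and $\lambda_j(x)\le y\le x$. As $y\in M_{j-1}\subseteq M_i$ for $i\le j-1$, we get $\lambda_i(y)=y$ for $i<j$, so $\delta_i(y)=0$ for $1\le i<j$. From $\lambda_j(x)\le y\le x$ we get $\lambda_j(y)=\lambda_j(x)$, and then $\lambda_i(y)=\lambda_i(x)$ for all $i\ge j$ by \eqref{eq:tower}. So $\delta_j(y)=d$ by the choice of $y$, and $\delta_i(y)=\delta_i(x)$ for $i>j$ by \eqref{eq:digit}. The digit sequence of $y$ is therefore $0^{j-1}d\,w_{j+1}\cdots w_n$ followed by zeros, and by (a) this word is in $w(y)0^*$.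

(c) Let $w_1\cdots w_n=w(x)$. Then $x=\sum_{j=1}^n(\lambda_{j-1}(x)-\lambda_j(x))$, since $\lambda_0(x)=x$ and $\lambda_n(x)=0$. We count the numbers $y$ in each interval $[\lambda_j(x),\lambda_{j-1}(x))$ by their digits. We claim that for $1\le j\le n$
\[
\lambda_j(x)\le y<\lambda_{j-1}(x)\iff\delta_i(y)=\delta_i(x)\text{ for all }i>j\text{, and }\delta_j(y)<\delta_j(x).
\]
($\Rightarrow$) As $\lambda_j(x)\le y\le x$, we have $\lambda_j(y)=\lambda_j(x)$, and $\lambda_i(y)=\lambda_i(x)$ for $i\ge j$ by \eqref{eq:tower}; so $\delta_i(y)=\delta_i(x)$ for $i>j$. Since $\lambda_{j-1}(y)\le y<\lambda_{j-1}(x)$, \eqref{eq:step} gives $\delta_j(y)<\delta_j(x)$.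
($\Leftarrow$) For large $i$ we have $\lambda_i(y)=\lambda_i(x)=0$. By \eqref{eq:step} and downward induction, $\lambda_i(y)=\lambda_i(x)$ for all $i\ge j$, and then $\lambda_{j-1}(y)<\lambda_{j-1}(x)$. As $\lambda_{j-1}$ is nondecreasing and fixes $\lambda_{j-1}(x)$, it follows that $y<\lambda_{j-1}(x)$; and $y\ge\lambda_j(y)=\lambda_j(x)$.

For the numbers $y$ on the right-hand side, all digits $\delta_i(y)$ with $i>n$ vanish, so $h(y)\le n$ by (a). Padding $w(y)$ with zeros to length $n$ gives a word $p\,d\,w_{j+1}\cdots w_n\in D'0^*$ with $|p|=j-1$ and $d<w_j$. Conversely every such word comes from exactly one $y$, because $w$ is injective and words of $D'$ do not end in $0$. So $\lambda_{j-1}(x)-\lambda_j(x)$ is the $j$-th term of the first formula. The second formula reads the words backward. If $A$ is the matrix whose entries count the letters leading from one state to another, then $G_i(r)$ is the entry at $r$ of $A^if$, where $f$ is the indicator vector of the accepting states. The recurrence is the Cayley--Hamilton theorem for $A$.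

(d) The translation $\nu'^{-1}\circ\nu_0$ is a bijection with regular graph. Apply (LEN) to it and to its inverse.
\end{proof}

\subsection{Expansions}

\begin{corollary}\label{cor:exp}
Let $\mathfrak B=(\mathbb N,+,R_1,\dots,R_k)$. Every automatic presentation $\nu_0$ of\/ $\mathfrak B$ is equivalent to an automatic presentation of\/ $\mathfrak B$ as in Theorems~\ref{thm:main} and~\ref{thm:DT}, and to one as in Theorem~\ref{thm:binary}(i). Up to equivalence, the automatic presentations of\/ $\mathfrak B$ are exactly the rank maps $r_L$ of those infinite regular $L\subseteq\{0,1\}^*$ for which $r_L^{-1}(+)$ and all of $r_L^{-1}(R_1),\dots,r_L^{-1}(R_k)$ are regular.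
\end{corollary}

\begin{proof}
In particular, $\nu_0$ is an automatic presentation of $(\mathbb N,+)$. Apply the theorems to it. The equivalent presentations obtained make the same relations regular, among them $R_1,\dots,R_k$. The last statement follows as in Theorem~\ref{thm:binary}(iii).
\end{proof}

\begin{remark}
Regularity of $r_L^{-1}(+)$ alone is not enough in Corollary~\ref{cor:exp}. Let $\mathfrak B=(\mathbb N,+,V_2)$, where $V_2(x)$ is the largest power of $2$ dividing $x>0$. Base $2$ numerals give an automatic presentation of $\mathfrak B$, and in every automatic presentation of $\mathfrak B$ the set $\{x>0:V_2(x)=x\}$ of powers of $2$ is regular. Let $L$ be the set of base $3$ numerals, least significant digit first and without trailing zeros, coded in binary by $\varphi$ with $k=2$ as in the proof of Theorem~\ref{thm:binary}(i). Then $r_L$ is base $3$ notation, so coded, and $r_L^{-1}(+)$ is regular. Suppose that $r_L$ is equivalent to a presentation of $\mathfrak B$. Then the powers of $2$ form an infinite regular set of base $3$ numerals. By pumping there are numerals $xy^kz$ $(k\ge0)$ with $|y|=c\ge1$, all denoting powers of $2$. Summing a geometric series, we see that their values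 are of the form $a3^{ck}+b$ with $a,b$ independent of $k$. Here $a\ne0$, since the numerals are distinct and hence their values unbounded. The quotients of consecutive values are of the form $2^e$, $e\in\mathbb Z$, and tend to $3^c$. As $\{2^e:e\in\mathbb Z\}$ is closed and discrete in $(0,\infty)$, $3^c$ is a power of $2$, which is impossible.
\end{remark}

\section{Order and doubling are not enough}\label{sec:weak}

Addition was used to find the cut points, while Proposition~\ref{prop:cuts} needs only the order. Can one do with less than addition? Order and doubling do not suffice. The example is binary notation read from the wrong end.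

\begin{theorem}\label{thm:weak}
The structure $(\mathbb N,<,x\mapsto2x)$ has an automatic presentation that is not equivalent to any presentation with numerals in reverse length-lexicographic order.
\end{theorem}

\begin{proof}
Take binary with the most significant digit first, $D=\{\varepsilon\}\cup1\{0,1\}^*$. The order of numbers is the length-lexicographic order of numerals, and doubling is $\varepsilon\mapsto\varepsilon$, $u\mapsto u0$ for $u\neq\varepsilon$; both are regular. In this presentation the relation
\[
S=\{(p,x):p,x\in1\{0,1\}^*,\ p\text{ is a prefix of }x\}
\]
is regular: a short word $p$ controls a whole interval of numbers $x$. In an ordered presentation, by contrast, every interval with enough elements contains, for some tail $s$, all numerals that consist of $\ell$ letters followed by $s$, where $\ell$ is fixed in advance. So the first $\ell$ letters of a numeral need not carry any trace of the interval, and an automaton that has read $p$ and these letters cannot remember enough. We now make this precise.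

Suppose that this presentation is equivalent to an ordered presentation $\nu'\colon D'\to\mathbb N$, $D'\subseteq\Gamma'^*$, and let $\theta\colon D\to D'$ be the translation, the bijection that preserves the number denoted. It carries $<$ to $\prec$, and regular relations to regular relations by the definition of equivalence. So $\theta(S)$ is recognized by a deterministic automaton; let $Q$ be its state set. Let $T$ be the state set of a complete deterministic automaton for the reversal of $D'$. Fix $j$ with $2^{j-1}>|Q||T|$, and put $P=1\{0,1\}^{j-1}$ and $\ell=\max_{p\in P}|\theta(p)|$.

\emph{Cylinders.} For a word $s$ over $\Gamma'$ let $Z_s=\{p's\in D':|p'|=\ell\}$, and call it a cylinder if it is nonempty. For each $k\ge\ell$ the cylinders $Z_s$ with $|s|=k-\ell$ partition $D'\cap\Gamma'^k$. Each is convex in $D'$ with respect to $\prec$, since its elements are the words of $D'$ of length $k$ whose reversal begins with the reversal of $s$. Each has at most $|\Gamma'|^\ell$ elements. The set $\{p':|p'|=\ell,\ p's\in D'\}$ depends only on the state $r\in T$ reached on the reversal of $s$; we denote it by $\mathrm{Pre}(r)$.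

\emph{Large intervals contain cylinders.} For $p\in P$ and $n>j$ the words in $I_p=p\{0,1\}^{n-j}$ denote $2^{n-j}$ consecutive integers, so $\theta(I_p)$ is an interval of $(D',\prec)$. If $n$ is large, $\theta(I_p)$ contains a whole cylinder. Indeed, if words of at least three lengths $\ge\ell$ occur in $\theta(I_p)$, then for a middle one, $k$, the whole nonempty set $D'\cap\Gamma'^k$ is contained in $\theta(I_p)$. Otherwise at most two lengths $\ge\ell$ occur, and since only boundedly many words have length less than $\ell$, for large $n$ more than $2|\Gamma'|^\ell$ words of a single length $k\ge\ell$ occur. They form an interval of $D'\cap\Gamma'^k$ that meets at least three cylinders, and it contains all of these except possibly the first and the last.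

\emph{The contradiction.} Fix $n$ large enough for all $p\in P$. For each $p\in P$ choose a cylinder contained in $\theta(I_p)$, say $Z_{s_p}$, and let $r_p\in T$ be the state reached on the reversal of $s_p$. As $|P|=2^{j-1}>|Q||T|$, more than $|Q|$ of the words $p$ have the same state $r_p=r$. Since cylinders are nonempty, we may pick $p'\in\mathrm{Pre}(r)$. For each such $p$ we have $p's_p\in Z_{s_p}\subseteq\theta(I_p)$, so $(\theta(p),p's_p)\in\theta(S)$. Since $|\theta(p)|\le\ell=|p'|$, the automaton for $\theta(S)$ first reads $\mathrm{conv}(\theta(p),p')$, reaching a state $q_p\in Q$, and then accepts after reading $\mathrm{conv}(\varepsilon,s_p)$. By the pigeonhole principle $q_p=q_{\hat p}$ for two different words $p,\hat p$ among them. Then also $(\theta(\hat p),p's_p)\in\theta(S)$. So the word $\theta^{-1}(p's_p)$ has both $p$ and $\hat p$ as prefixes. But these are different words of the same length $j$, a contradiction.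
\end{proof}

\begin{remark}
The proof shows that binary with the most significant digit first, with left-aligned convolutions, is not equivalent to an ordered presentation. Hence it has no cut system, by Proposition~\ref{prop:cuts} and (EQ), and addition is not regular in it, by Theorem~\ref{thm:main}.
\end{remark}

\begin{thebibliography}{9}
\bibitem{API} \emph{Automatic Presentations of Infinite Structures}, \url{https://github.com/lclem/bibliographer}. (Conjecture 4.3.6.)
\end{thebibliography}

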